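
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A graph whose Cartesian square has a smaller routing number}


\begin{abstract}
In the matching model of packet routing, every vertex of a finite connected graph $G$ holds one packet. In each step the packets at the two ends of every edge of a chosen matching are interchanged, and $rt(G)$ is the least number of steps that suffices for every permutation of the packets. We show that the inequality $rt(G\times G)\ge rt(G)$ is false in general. For a large clique with $\ell$ leaves attached to each of two of its vertices we prove $rt(G)\ge \frac52\ell$, while for suitable parameters $2\ell\le rt(G\times G)\le 2\ell+8\sqrt{\ell}+88$. Hence the difference $rt(G)-rt(G\times G)$ is unbounded, and for every constant $c<5/4$ there are infinitely many $G$ for which the ratio $rt(G)/rt(G\times G)$ exceeds $c$.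
\end{abstract}

\section{The question and the answer}

Let $G=(V,E)$ be a finite connected graph. In the matching model of Alon, Chung and Graham \cite{acg}, each vertex initially holds one packet (we say \emph{token}), and the token at $v$ has destination $\pi(v)$, where $\pi$ is a permutation of $V$. In each step one selects a matching of $G$, that is, a set of pairwise disjoint edges, and interchanges the two tokens at the ends of every selected edge. Let $rt(G,\pi)$ be the least number of steps that brings every token to its destination. The \emph{routing number} of $G$ is $rt(G)=\max_\pi rt(G,\pi)$.

The Cartesian product $G_1\times G_2$ has vertex set $V_1\times V_2$. Two vertices $(v_1,v_2)$ and $(v_1',v_2')$ are adjacent if and only if $v_1=v_1'$ and $v_2v_2'\in E_2$, or $v_2=v_2'$ and $v_1v_1'\in E_1$. The following question is posed as an open problem in \cite{mto}: \emph{is $rt(G\times G)\ge rt(G)$ for every finite connected graph $G$?}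

One might guess that it is. The product contains $|V|$ disjoint copies $\{x\}\times G$ of $G$, and one can ask for a worst permutation of $G$ in each of them at once. The simplest lower bound grows: a token moves along at most one edge per step, so $rt(G)\ge\operatorname{diam}G$, and $\operatorname{diam}(G\times G)=2\operatorname{diam}G$. Some bounds obtained by counting how often tokens must pass through a bottleneck survive as well, because in the product the count can be averaged over the copies (Section~\ref{sec:lower} contains an example).

The guess has no proof by projection, however. Tokens may move between the copies, and if we forget the first coordinate, a schedule on $G\times G$ becomes a movement in which many tokens sit at the same vertex of $G$. A lower bound for $rt(G)$ that relies on a vertex having room for one token only may therefore be lost. We exhibit a graph for which such an argument contributes a fixed proportion of a lower bound for $rt(G)$, and for which the product can be routed in almost the number of steps that remains without that contribution.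

\paragraph{The graphs.} For $\ell\ge1$ and $q\ge2$ let $G_{\ell,q}$ be the complete graph on a set $Q$ of $q$ vertices, two of which, $A$ and $B$, are called \emph{hubs}, together with $\ell$ leaves attached to $A$ (the set $L_A$) and $\ell$ leaves attached to $B$ (the set $L_B$). We write $L=L_A\cup L_B$ and $V=Q\cup L$.

\begin{theorem}\label{thm:single}
$rt(G_{\ell,q})\ge\frac52\ell$ for all $\ell\ge1$ and $q\ge2$.
\end{theorem}

\begin{theorem}\label{thm:upper}
Let $K\ge2$ be even, let $\ell\ge1$ be a multiple of $K$, let $m\ge28\ell^2$ be an integer divisible by $K$, and let $q=m+\ell+2$. Then
\[
rt(G_{\ell,q}\times G_{\ell,q})\le 2\ell+\frac{2\ell}{K}+6K+88 .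
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
The inequality $rt(G\times G)\ge rt(G)$ does not hold for all finite connected graphs. For $\ell=800$, $q=28\cdot800^2+802$ and $G=G_{\ell,q}$ we have
\[
rt(G\times G)\le1936<2000\le rt(G).
\]
\end{corollary}

\begin{proof}
Take $K=8$ and $m=28\cdot 800^2$ in Theorem~\ref{thm:upper}. The bound is $1600+200+48+88=1936$, and Theorem~\ref{thm:single} gives $rt(G)\ge2000$.
\end{proof}

Choosing $\ell=K^2$ and letting $K$ grow gives more.

\begin{theorem}\label{thm:asymp}
Let $K\ge2$ be even, $\ell=K^2$, $q=28\ell^2+\ell+2$ and $G=G_{\ell,q}$. Then
\[
2\ell\le rt(G\times G)\le 2\ell+8\sqrt\ell+88,\qquad rt(G)\ge\tfrac52\ell .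
\]
Hence $rt(G)-rt(G\times G)$ is unbounded, and for every $c<5/4$ there are infinitely many finite connected graphs $G$ with $rt(G)>c\cdot rt(G\times G)$.
\end{theorem}

So $2\ell$ is the correct first-order term of $rt(G\times G)$ for this family. We do not determine the largest possible value of $rt(G)/rt(G\times G)$ over all graphs.

\section{One copy: three touches for two leaves}

\begin{proof}[Proof of Theorem~\ref{thm:single}]
Let $L_A=\{a_1,\dots,a_\ell\}$ and $L_B=\{b_1,\dots,b_\ell\}$. Let $\pi$ interchange $a_i$ and $b_i$ for every $i$ and fix $Q$ pointwise, and suppose that $\pi$ is routed in $T$ steps. We count the pairs (hub, step) in which the hub is matched. There are at most $2T$ of them.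

\emph{Leaf edges.} A \emph{touch} of a leaf is a use of its unique edge. We claim that $a_i$ and $b_i$ together are touched at least three times. Each is touched at least once, since its token must change. If the claim fails, then each is touched exactly once, say $a_i$ at step $s$ and $b_i$ at step $s'$. The token of $a_i$ leaves $a_i$ at step $s$ and enters $b_i$ at step $s'$. These moves use different edges, and a token uses at most one edge per step, so $s<s'$. By symmetry $s'<s$, a contradiction. Hence leaf edges account for at least $3\ell$ of our pairs.

\emph{Clique edges.} The token of $a_i$ starts outside $\{B\}\cup L_B$ and ends inside. This set can be entered only along a clique edge into $B$, and one step brings at most one token into $B$. Hence $B$ is matched along a clique edge in at least $\ell$ steps. By symmetry the same holds for $A$.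

Altogether $3\ell+2\ell\le2T$.
\end{proof}

Where does the excess over $2\ell$ come from? If every leaf could be touched just once, the two counts would give only $2\ell+2\ell\le2T$. The third touch is forced because one of the two leaves must give up its token \emph{before} the right token is available. Some other token, a \emph{filler}, then enters this leaf and must be removed later. In $G$ a leaf holds one token, so at least half of all leaves must receive a filler.

In $G\times G$ a leaf $j$ becomes a whole set $Q\times\{j\}$ of leaves, one in each copy $\{x\}\times G$ with $x\in Q$, and this set is a \emph{clique} of the product. So its tokens are nearly interchangeable: any permutation of them costs only two steps. As the next section shows, only a small part of this set now needs to receive fillers.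

\section{The idea on three copies}\label{sec:toy}

Take $\ell=1$, with leaves $a$ at $A$ and $b$ at $B$. Let $1,2,3$ be three vertices of $Q$, and look at the three copies $\{x\}\times G$ with $x\in\{1,2,3\}$. Let $a_x$ be the token that starts at $(x,a)$ and must go to $(x,b)$, and let $b_x$ be the token that starts at $(x,b)$ and must go to $(x,a)$. In copy $x$ we exchange the contents of the leaves with tokens of $Q\times Q$ in a \emph{round} of two steps. First use the edges $(x,A)(x,a)$ and $(x,B)(x,b)$. The tokens waiting at the hubs enter the leaves, and the leaf tokens move to the hubs. Then use $(x,A)(x,y)$ and $(x,B)(x,y')$ for two vertices $y\ne y'$ of $Q\setminus\{A,B\}$. This carries the former leaf tokens away from the hubs. We suppose for the moment that between such rounds the tokens in $Q\times Q$ can be rearranged at will (this will cost six steps). We treat the copies in the order $1,2,3,1$: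
\[
\begin{array}{l|ccc|ccc}
 & (1,a)&(2,a)&(3,a)&(1,b)&(2,b)&(3,b)\\ \hline
\text{start} & a_1&a_2&a_3&b_1&b_2&b_3\\
\text{after round 1 (copy 1)} & f&a_2&a_3&f'&b_2&b_3\\
\text{after round 2 (copy 2)} & f&b_1&a_3&f'&a_1&b_3\\
\text{after round 3 (copy 3)} & f&b_1&b_2&f'&a_1&a_2\\
\text{after round 4 (copy 1)} & b_3&b_1&b_2&a_3&a_1&a_2
\end{array}
\]
In round 1 two fillers $f,f'$ enter. In each later round the tokens removed in the preceding round are deposited. Round 4 also removes the fillers. Every token is now over the correct leaf, though perhaps in the wrong copy, and sorting the triangles $\{1,2,3\}\times\{a\}$ and $\{1,2,3\}\times\{b\}$ finishes the job.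

There were $8$ leaf touches. Treating the three copies separately would require at least $9$. With $K$ copies the comparison is $2(K+1)$ against $3K$: the factor $3/2$ has been replaced by $1+1/K$.

In this toy only one copy is active at a time, which wastes the other hubs. With $\ell$ leaves at each hub we rotate. The leaves at each hub are divided into $K$ groups and the copies into $K$ classes, and in each period different classes of copies serve different groups of leaves. The hubs of all these copies are then busy at the same time. A period takes $2\ell/K$ steps plus six steps for rearranging $Q\times Q$, and there are $K+1$ periods, so the cost is about $2\ell+2\ell/K+6K$. This beats $\frac52\ell$ once $K>4$ and $\ell$ is large compared with $K$.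

To turn this into a proof we must handle arbitrary permutations. We must also handle the tokens at, or destined to, the remaining vertices, notably the $4\ell^2$ vertices of $L\times L$, which are not adjacent to $Q\times Q$. The first is done by K\"onig's theorem. For $L\times L$ we use a separate process of $2\ell$ steps which runs \emph{in parallel} on disjoint vertices, interrupted once by a constant number of steps that connect it with $Q\times Q$. The few other exceptional tokens are exchanged in a constant number of steps.

\section{Cells and basic moves}\label{sec:tools}

Sections \ref{sec:tools}--\ref{sec:assembly} prove Theorem~\ref{thm:upper}. Fix $K,\ell,m,q$ as there; $\ell$ is even, so $\ell\ge2$. Put $G=G_{\ell,q}$ and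
\[
\lambda=\ell/K,\qquad \xi=m/K .
\]

\paragraph{Conventions.} Vertices of $G\times G$ are called \emph{cells}. A \emph{schedule} is a sequence of matchings, possibly empty, so schedules can be padded with idle steps. It \emph{realizes} the permutation $\Phi$ of the cells if the token starting at each cell $c$ ends at $\Phi(c)$; the reversed schedule realizes $\Phi^{-1}$. In a product $\sigma\tau$ of permutations $\tau$ is applied first. A permutation is \emph{supported} on a set if it fixes all cells outside it. Schedules that use disjoint sets of cells can be run simultaneously. A token is \emph{$Y$-destined} if its destination lies in $Y$.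

\paragraph{Partition of the cells.} Choose a set $S=\{y_1,\dots,y_\ell\}$ of $\ell$ vertices in $Q\setminus\{A,B\}$ and let $X=Q\setminus(S\cup\{A,B\})$, so $|X|=m$. The cells fall into four parts (Figure~\ref{fig:cells}):
\begin{itemize}
\item the \emph{core} $C=Q\times Q$;
\item the \emph{strips} $\Lambda=(X\times L)\cup(L\times X)$, divided into $4\ell$ \emph{bins} $X\times\{j\}$ and $\{i\}\times X$ with $i,j\in L$; each bin is a clique of size $m$;
\item the \emph{side cells} $W=\big((S\cup\{A,B\})\times L\big)\cup\big(L\times(S\cup\{A,B\})\big)$, with $|W|=4\ell^2+8\ell$;
\item the \emph{corner} $R=L\times L$, with $|R|=4\ell^2$.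
\end{itemize}
Finally, fix disjoint sets $U_1,U_2\subset X\times X$ with $|U_1|=|U_2|=4\ell^2$ and put $U=U_1\cup U_2$. This is a reserved part of the core, through which the corner tokens will pass.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72]
\draw[fill=gray!10] (0,0) rectangle (5.6,-5.6);
\draw[fill=gray!30] (5.6,0) rectangle (7.6,-4);
\draw[fill=gray!30] (0,-5.6) rectangle (4,-7.6);
\draw[fill=gray!55] (5.6,-4) rectangle (7.6,-5.6);
\draw[fill=gray!55] (4,-5.6) rectangle (5.6,-7.6);
\draw (5.6,-5.6) rectangle (7.6,-7.6);
\draw[dashed] (4,0)--(4,-5.6);
\draw[dashed] (0,-4)--(5.6,-4);
\draw[fill=white] (0.4,-0.5) rectangle (1.5,-1.6);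
\draw[fill=white] (1.9,-0.5) rectangle (3,-1.6);
\node at (0.95,-1.05) {$U_1$};
\node at (2.45,-1.05) {$U_2$};
\node at (2,-2.8) {core $C$};
\node at (6.4,-2) {$\Lambda$};
\node at (2,-6.6) {$\Lambda$};
\node at (6.6,-4.8) {$W$};
\node at (4.8,-6.6) {$W$};
\node at (6.6,-6.6) {$R$};
\draw[very thick] (7.1,-0.1)--(7.1,-3.9);
\node[right] at (7.7,-2) {bin $X\times\{j\}$};
\node[above] at (2,0) {$X$};
\node[above] at (4.8,0) {$S,A,B$};
\node[above] at (6.6,0) {$L$};
\node[left] at (0,-2) {$X$};
\node[left] at (0,-4.8) {$S,A,B$};
\node[left] at (0,-6.6) {$L$};
\end{tikzpicture}
\caption{The cells of $G\times G$; the first coordinate runs downward, the second to the right. The core $C=Q\times Q$ is by far the largest part and contains the reserved sets $U_1,U_2\subset X\times X$. The strips $\Lambda$ consist of bins such as $X\times\{j\}$ (thick line), each a clique. The side cells $W$ separate the corner $R=L\times L$ from the core.}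
\label{fig:cells}
\end{figure}

\paragraph{Room in the core.} The condition $m\ge28\ell^2$ is used only to guarantee room, here and whenever Lemma~\ref{lem:exchange} is applied. The number of tokens that are not $C$-destined is $(q+2\ell)^2-q^2=4\ell q+4\ell^2$. Since $q\ge28\ell^2\ge56\ell$, at any time the number of $C$-destined tokens lying in $C$ is at least
\begin{equation}\label{eq:room}
q^2-4\ell q-4\ell^2\ \ge\ q^2-\tfrac{q^2}{14}-q\ \ge\ q\ \ge\ 28\ell^2 .
\end{equation}
Similarly, $8\ell^2\le q$ and $4\ell m+4\ell\xi\le8\ell q\le q^2/7$, so
\begin{equation}\label{eq:fill}
q^2-8\ell^2-4\ell m-4\ell\xi\ \ge\ q^2-q-\tfrac{q^2}{7}\ >\ 0 .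
\end{equation}

\paragraph{Cliques.} \emph{Any permutation of a clique is realized in $2$ steps.} A cycle $c_t\mapsto c_{t+1}$ (indices modulo its length) is the involution $c_t\mapsto c_{-t}$ followed by the involution $c_t\mapsto c_{1-t}$. Treat all cycles simultaneously; in a clique every involution is realized by one matching.

\paragraph{The core.} We use K\"onig's theorem: a $d$-regular bipartite multigraph ($d\ge1$) is a disjoint union of $d$ perfect matchings.

\emph{Any permutation of $C$ is realized in $6$ steps inside $C$.} This is an instance of the bound $rt(G_1\times G_2)\le2rt(G_1)+rt(G_2)$ of \cite{acg}; here is the argument. Call $\{v\}\times Q$ a row and $Q\times\{v\}$ a column. Form the bipartite multigraph with one edge per token, joining its current row to its destination row. It is $q$-regular, hence a union of $q$ perfect matchings, which we label by the $q$ columns. The $q$ tokens of a row have distinct labels, so we can permute within rows to bring each token to the column that labels its matching. The $q$ tokens in a column now form a perfect matching and have distinct destination rows, so we can permute within columns to bring each token to its destination row. A last permutation within rows finishes. Rows and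 columns are cliques, so each phase takes $2$ steps.

\medskip
The next lemma moves a small number of tokens (at most $m$) across the boundary of the core in constant time. The point is to spread them over different copies, so that each has a hub to itself.

\begin{lemma}[Sparse exchange]\label{lem:exchange}
Let $p_1,\dots,p_N$ be distinct cells of $(Q\times L)\cup(L\times Q)=\Lambda\cup W$, let $u_1,\dots,u_N$ be distinct cells of $C$, and let $N\le m$. The involution $\prod_k(p_k\,u_k)$, which fixes all other cells, is realized in $15$ steps.
\end{lemma}

\begin{proof}
Choose distinct $x_1,\dots,x_N\in X$ and let $y=y_1\in S$. If $p_k\in Q\times\{j\}$ with $j\in L_P$, $P\in\{A,B\}$, put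
\[
p_k'=(x_k,j),\qquad h_k=(x_k,P),\qquad u_k'=(x_k,y).
\]
If $p_k\in\{i\}\times Q$ with $i\in L_P$, put $p_k'=(i,x_k)$, $h_k=(P,x_k)$, $u_k'=(y,x_k)$. All these cells are distinct: each has exactly one coordinate in $X$, namely $x_k$, which determines $k$, and the other coordinate, which lies in $L$, $\{A,B\}$ or $\{y\}$, distinguishes the three cells with the same $k$.

Each $p_k'$ lies in the same clique $Q\times\{j\}$ or $\{i\}\times Q$ as $p_k$, and these cliques are pairwise disjoint. So there is a permutation $\beta$ of $\Lambda\cup W$ preserving each of these cliques with $\beta(p_k)=p_k'$ for all $k$, and it takes $2$ steps. There is a permutation $\gamma$ of $C$ with $\gamma(u_k)=u_k'$ for all $k$, and it takes $6$ steps. Run both simultaneously, in $6$ steps. Then, for all $k$ in parallel, use the edges $p_k'h_k$, $h_ku_k'$, $p_k'h_k$ in three successive steps. If $p'_k,h_k,u'_k$ hold tokens $(p,h,u)$, these become $(h,p,u)$, $(h,u,p)$, $(u,h,p)$, so the outer two are interchanged and the middle one is restored. Finally realize $\beta^{-1}$ and $\gamma^{-1}$ simultaneously in $6$ steps. The net effect is $(\beta\gamma)^{-1}\prod_k(p_k'\,u_k')\,\beta\gamma=\prod_k(p_k\,u_k)$.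
\end{proof}

\section{The strips}

This section carries out the plan of Section~\ref{sec:toy}. The set $D$ below will consist of the tokens that we want in the strips, and $f$ will give their places.

\begin{lemma}[Strips]\label{lem:strips}
In some configuration let $D$ be a set of $|\Lambda|=4\ell m$ tokens, all lying in $\Lambda\cup(C\setminus U)$, and let $f:D\to\Lambda$ be a bijection. There is a schedule using only cells of $\Lambda\cup C$ that brings each $d\in D$ to $f(d)$ and consists of $2$ initial steps, then $K+1$ \emph{periods} of exactly $6+2\lambda$ steps each, then $2$ final steps. The permutations realized by the initial steps, by each period and by the final steps fix $U$ pointwise.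
\end{lemma}

\begin{proof}
\emph{The shape of a period.} Split $L_A$ into groups $A_1,\dots,A_K$ and $L_B$ into groups $B_1,\dots,B_K$, all of size $\lambda$, and split $X$ into classes $X_1,\dots,X_K$ of size $\xi$. (This is where $K\mid\ell$ and $K\mid m$ are used.) Period $k$ begins with a $6$-step permutation of the core which fixes $U$ pointwise and is chosen below. It continues with a \emph{sweep} of $2\lambda$ steps. For $x\in X_c$ let $g\in\{1,\dots,K\}$ with $g\equiv k+c\pmod K$, and write $A_g=\{\alpha_1,\dots,\alpha_\lambda\}$, $B_g=\{\beta_1,\dots,\beta_\lambda\}$. For $t=1,\dots,\lambda$ use
\begin{itemize}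
\item in step $2t-1$ of the sweep the edges $(x,A)(x,\alpha_t)$ and $(x,B)(x,\beta_t)$;
\item in step $2t$ of the sweep the edges $(x,A)(x,y_t)$ and $(x,B)(x,y_{\lambda+t})$.
\end{itemize}
This is possible because $2\lambda\le\ell$, as $K\ge2$. Do this for all $x\in X$ in parallel, and also in parallel use the same edges with the two coordinates interchanged. The former edges have first coordinate in $X$ and second coordinate in $L\cup S\cup\{A,B\}$, and the latter the other way round. Hence the edges of one step are disjoint, and no cell of $U\subset X\times X$ is used.

\emph{Effect of a sweep.} Follow the hub $(x,A)$. In step $1$ its token enters $(x,\alpha_1)$, and the token of $(x,\alpha_1)$ comes to the hub. In step $2$ the latter moves to $(x,y_1)$, and the token of $(x,y_1)$ comes to the hub, from where it enters $(x,\alpha_2)$ in step $3$ (if $\lambda\ge2$), and so on. Thus the token at $(x,\alpha_t)$ goes to $(x,y_t)$. The token at $(x,A)$ goes to $(x,\alpha_1)$, and for $t<\lambda$ the token at $(x,y_t)$ goes to $(x,\alpha_{t+1})$. The token at $(x,y_\lambda)$ ends at $(x,A)$. The same holds for $B$, with $\beta_t$ and $y_{\lambda+t}$ in place of $\alpha_t$ and $y_t$, and with the coordinates interchanged. So every strip cell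 \emph{touched} in the sweep sends its token into $C\setminus U$ and receives the token that was in its \emph{inlet}, a cell of $C\setminus U$. Distinct touched cells have distinct inlets. All other tokens of $C\setminus U$ stay in $C\setminus U$.

Let $T_k$ be the set of strip cells touched in period $k$. A bin belonging to a leaf of $A_g\cup B_g$ meets $T_k$ in the $\xi$ cells whose $X$-coordinate lies in the class $X_c$ with $c\equiv g-k\pmod K$. Hence $T_k$ contains exactly $\xi$ cells of \emph{every} bin, so $|T_k|=4\ell\xi$. Moreover, $T_1,\dots,T_K$ partition $\Lambda$, and $T_{K+1}=T_1$.

\emph{Which tokens travel together.} We want each period to take the same number of tokens from every bin and to deliver the same number to every bin. Let $D_\Lambda$ and $D_C$ be the sets of tokens of $D$ lying in $\Lambda$ and in $C\setminus U$, and let $N$ be the set of tokens in $\Lambda$ that are not in $D$. Then $|N|=|\Lambda|-|D_\Lambda|=|D_C|$; fix a bijection $N\to D_C$. Form a bipartite multigraph whose two sides are copies of the set of bins: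
\begin{itemize}
\item each $d\in D_\Lambda$ gives an edge from its current bin to the bin of $f(d)$; its \emph{source token} and its \emph{deposit token} are both $d$;
\item each pair $\nu\mapsto d$ with $\nu\in N$, $d\in D_C$ gives an edge from the bin of $\nu$ to the bin of $f(d)$; its source token is $\nu$ and its deposit token is $d$.
\end{itemize}
Every token of $\Lambda$ is a source token once and every token of $D$ is a deposit token once. A bin has $m$ cells and $f$ is a bijection onto $\Lambda$, so the multigraph is $m$-regular. By K\"onig's theorem it is a union of $m=K\xi$ perfect matchings. Group these into $K$ classes of $\xi$ matchings. In each class every bin contains $\xi$ source tokens and is the target of $\xi$ deposit tokens.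

\emph{The schedule.} Initial $2$ steps: permute within the bins so that, for every bin and every $k\in\{1,\dots,K\}$, the $\xi$ source tokens of class $k$ in that bin occupy its $\xi$ cells in $T_k$.

In period $1$, the core permutation fills the inlets of $T_1$ with \emph{fillers}, tokens of $C\setminus U$ that are not in $D$. There are at least $q^2-8\ell^2-4\ell m\ge4\ell\xi=|T_1|$ of these by \eqref{eq:fill}.

In period $k$, $2\le k\le K+1$, the core permutation places the $4\ell\xi$ deposit tokens of class $k-1$ into the inlets of $T_k$, in such a way that each is then delivered into the bin of its target. This is possible because each bin is the target of exactly $\xi$ of them and contains exactly $\xi$ cells of $T_k$. We must check that these tokens lie in $C\setminus U$ at that time. Those in $D_\Lambda$ are source tokens of class $k-1$. They occupied cells of $T_{k-1}$, which are touched for the first time in period $k-1$, so that period removed them into $C\setminus U$. Those in $D_C$ started in $C\setminus U$ and have stayed there, because only tokens placed in inlets leave $C\setminus U$, and so far the inlets have been filled with other tokens.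

After period $K$ all source tokens of all classes have been removed, the cells of $T_1$ hold the fillers, and for $2\le k\le K$ the cells of $T_k$ hold the deposit tokens of class $k-1$. Period $K+1$ replaces the fillers by the deposit tokens of class $K$. Now every cell of $\Lambda$ holds a token of $D$ in the bin of its target, and the final $2$ steps sort each bin.
\end{proof}

The saving comes from the size of the bins: only the fraction $1/K$ of each bin ever receives fillers, and this requires a bin with at least $K$ cells.

\section{The corner}

A corner cell $(i,j)\in R$ with $i\in L_P$, $j\in L_{P'}$ has just two neighbors, $(P,j)$ and $(i,P')$. There are $8\ell$ such hub cells, all of them side cells, for the $4\ell^2$ corner cells. If each hub cell serves $\ell/2$ corner cells, at two steps per cell, the corner can be emptied into the side cells in $\ell$ steps. Undoing this takes another $\ell$ steps. In between, the tokens are at cells to which Lemma~\ref{lem:exchange} applies.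

\begin{lemma}[Corner]\label{lem:corner}
There is a schedule of $\ell$ steps using only cells of $R\cup W$, realizing a permutation $\varepsilon$ with the following property. For every permutation $\rho$ supported on $R\cup U_1$ there is a schedule $M_\rho$ of $36$ steps that realizes a permutation $\theta$ supported on $W\cup U_1$ with $\varepsilon^{-1}\theta\,\varepsilon=\rho$.
\end{lemma}

\begin{proof}
Index each of $L_A$ and $L_B$ by $1,\dots,\ell$. Call $(i,j)\in R$ \emph{column-type} if the sum of the indices of $i$ and $j$ is even, and \emph{row-type} otherwise. Since $\ell$ is even, for each $j\in L$ and $P\in\{A,B\}$ there are exactly $\ell/2$ column-type cells $(i_1,j),\dots,(i_{\ell/2},j)$ with all $i_t\in L_P$, and for each $i\in L$ and $P$ there are exactly $\ell/2$ row-type cells $(i,j_1),\dots,(i,j_{\ell/2})$ with all $j_t\in L_P$. Put $y^A_t=y_t$ and $y^B_t=y_{\ell/2+t}$ for $1\le t\le\ell/2$.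

For every $(P,j)$ in parallel, use the edge $(P,j)(i_t,j)$ in step $2t-1$ and the edge $(P,j)(y_t^P,j)$ in step $2t$. For the row-type cells, in parallel, use $(i,P)(i,j_t)$ in step $2t-1$ and $(i,P)(i,y_t^P)$ in step $2t$. Different hub cells use disjoint sets of cells, so this is a valid schedule of $\ell$ steps. The token of $(i_t,j)$ goes to $(P,j)$ and then to $(y_t^P,j)$, where it stays. Similarly, the token of $(i,j_t)$ ends at $(i,y_t^P)$. Hence $\varepsilon$ maps $R$ bijectively onto a set $\Sigma\subset W$ with $|\Sigma|=4\ell^2$, and it fixes $U$ pointwise.

Given $\rho$, put $\theta=\varepsilon\rho\,\varepsilon^{-1}$. It is supported on $\Sigma\cup U_1$. Let $\eta:\Sigma\to U_2$ be a bijection and $I=\prod_{\sigma\in\Sigma}(\sigma\ \eta(\sigma))$. Since $|\Sigma|=4\ell^2\le m$, Lemma~\ref{lem:exchange} realizes $I$ in $15$ steps. The permutation $I\theta I$ is supported on $U_1\cup U_2=U\subset C$, so it is realized in $6$ steps. As $\theta=I\,(I\theta I)\,I$, we need $15+6+15=36$ steps in total.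
\end{proof}

\section{Proof of Theorem~\ref{thm:upper}}\label{sec:assembly}

Let $\pi$ be any permutation of the cells. We first clear away the exceptional tokens, then run the strips and the corner in parallel, then repair the small number of cells that are still wrong.

\paragraph{Stage I ($21$ steps).} Let $J$ consist of all side cells and of all cells of $\Lambda$ whose token is $(R\cup W)$-destined. Then
\[
|J|\le|W|+|R\cup W|=(4\ell^2+8\ell)+(8\ell^2+8\ell)=12\ell^2+16\ell\le28\ell^2\le m .
\]
By \eqref{eq:room} there are $|J|$ cells of $C$ whose tokens are $C$-destined. Exchange the cells of $J$ with these by Lemma~\ref{lem:exchange} ($15$ steps). Then, in $6$ steps, rearrange the core so that all $R$-destined tokens in $C$ are in $U_1$ and all remaining cells of $U$ hold $C$-destined tokens. There is space because there are at most $4\ell^2=|U_1|$ of the former, and \eqref{eq:room} supplies enough of the latter, since $|U|=8\ell^2$. Now: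
\begin{itemize}
\item $W$ holds only $C$-destined tokens, and $\Lambda$ only $\Lambda$- or $C$-destined ones;
\item $U$ holds only $R$- or $C$-destined tokens, and every $R$-destined token lies in $R\cup U_1$;
\item consequently every $\Lambda$-destined token lies in $\Lambda\cup(C\setminus U)\cup R$, and every $W$-destined token lies in $R\cup(C\setminus U)$.
\end{itemize}

\paragraph{Stage II ($40+(K+1)(6+2\lambda)$ steps).}
\emph{Choice of $\rho$.} All $|R|$ of the $R$-destined tokens lie in $R\cup U_1$. Let $\rho$ be a permutation of $R\cup U_1$ that brings each of them to its destination, and hence all other tokens of $R\cup U_1$ into $U_1$. Extend $\rho$ by the identity, and take $\varepsilon$ and $M_\rho$ from Lemma~\ref{lem:corner}.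

\emph{Choice of $D$ and $f$.} Let $c\in\Lambda$. If the token destined to $c$ lies in $\Lambda\cup(C\setminus U)$, put it in $D$ with $f$-value $c$. Otherwise it lies in $R$ and cannot take part in the strip process. In this case choose a \emph{placeholder}, a $C$-destined token lying in $C\setminus U$, and put it in $D$ with $f$-value $c$. All placeholders are to be distinct. At most $|R|=4\ell^2$ of them are needed, and they exist by \eqref{eq:room}, because $8\ell^2+4\ell^2\le28\ell^2$. Then $f:D\to\Lambda$ is a bijection as required in Lemma~\ref{lem:strips}.

\emph{Timetable.} Run the schedule of Lemma~\ref{lem:strips} for $(D,f)$. Interrupt it after its initial $2$ steps and first $K/2$ periods (here we use that $K$ is even), insert the $36$ steps of $M_\rho$, and then resume. At least $\frac K2\cdot2\lambda=\ell$ steps precede the interruption; run the schedule for $\varepsilon$ during the first $\ell$ of them. At least $\ell$ steps follow the interruption; run the reversed schedule, which realizes $\varepsilon^{-1}$, during the first $\ell$ of them.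

\emph{The two processes do not interfere.} The strip schedule uses only cells of $\Lambda\cup C$, while the schedules for $\varepsilon$ and $\varepsilon^{-1}$ use only cells of $R\cup W$, so they may run simultaneously. Since $M_\rho$ is executed while both are at rest, only its net effect $\theta$ matters. This is supported on $W\cup U_1$, so it leaves the contents of $\Lambda\cup(C\setminus U)$ unchanged, and it is these contents that the strip schedule handles. Conversely, the initial steps, each period and the final steps fix $U$ pointwise, so for the contents of $R\cup W\cup U$ only $\varepsilon$, $\theta$, $\varepsilon^{-1}$ matter, and these compose to $\varepsilon^{-1}\theta\,\varepsilon=\rho$. Hence each $d\in D$ reaches $f(d)$, $\rho$ is realized on $R\cup U_1$, and $W$ ends with the tokens that it held before Stage~II.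

\emph{State after Stage II.}
\begin{itemize}
\item $R$ is correct, and all tokens in $W$ are $C$-destined.
\item Each cell of $\Lambda$ holds its correct token, except for at most $4\ell^2$ cells holding placeholders. The tokens destined to these exceptional cells were in $R$ and are not $R$-destined, so $\rho$ has moved them into $U_1\subset C$.
\item All $W$-destined tokens are in $C$. Those that were in $R$ have been moved into $U_1$. Those that were in $C\setminus U$ are not in $D$. They have been moved only by the strip schedule, whose net effect preserves $\Lambda\cup(C\setminus U)$, and $\Lambda$ is now filled with tokens of $D$, so they are in $C\setminus U$.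
\end{itemize}

\paragraph{Stage III ($21$ steps).} By Lemma~\ref{lem:exchange} ($15$ steps), exchange each side cell, and each strip cell holding a placeholder, with the cell of $C$ that holds the token destined to it. This involves at most $(4\ell^2+8\ell)+4\ell^2\le28\ell^2\le m$ pairs. Now all cells outside $C$ are correct, so $C$ holds exactly the $C$-destined tokens, and $6$ more steps inside the core finish the routing.

\paragraph{Total.} The number of steps is
\[
21+40+(K+1)\Big(6+\frac{2\ell}{K}\Big)+21=2\ell+\frac{2\ell}{K}+6K+88 .
\]
This completes the proof of Theorem~\ref{thm:upper}. \qed

\section{Proof of Theorem~\ref{thm:asymp}}\label{sec:lower}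

\paragraph{Upper bound and consequences.} Put $\ell=K^2$ and $m=28\ell^2$ in Theorem~\ref{thm:upper}; both are divisible by $K$. We get $rt(G\times G)\le2\ell+2K+6K+88=2\ell+8\sqrt\ell+88$. Theorem~\ref{thm:single} gives $rt(G)\ge\frac52\ell$. Hence $rt(G)-rt(G\times G)\ge\frac12\ell-8\sqrt\ell-88\to\infty$ and
\[
\frac{rt(G)}{rt(G\times G)}\ge\frac{5\ell/2}{2\ell+8\sqrt\ell+88}\longrightarrow\frac54\qquad(K\to\infty).
\]

\paragraph{Lower bound $rt(G\times G)\ge2\ell$.} The part of the argument for Theorem~\ref{thm:single} that merely counts passages through the hubs survives averaging over the copies. We count only tokens whose second coordinate starts in $Q\setminus\{A,B\}$ and ends at a leaf. Such a token needs both a clique edge into a hub cell and a leaf edge out of one.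

Since $q-2=28\ell^2+\ell\ge2\ell$, there is an injective map $\varphi:L\to Q\setminus\{A,B\}$. Let $\pi$ interchange $(x,j)$ and $(x,\varphi(j))$ for all $x\in Q$ and $j\in L$, and fix all other cells. Suppose that $\pi$ is routed in $T$ steps.

Consider the token going from $(x,\varphi(j))$ to $(x,j)$, where $j\in L_P$, $P\in\{A,B\}$. Its second coordinate changes only along edges of $G$, starts at $\varphi(j)\notin\{P\}\cup L_P$ and ends at $j$. So at some step the second coordinate enters $\{P\}\cup L_P$, which is possible only by an edge of $G$ from $Q\setminus\{P\}$ to $P$: the token enters a cell $(v,P)$ along an edge $(v,y)(v,P)$ with $y\in Q\setminus\{P\}$. Also, at some step the second coordinate reaches $j$, and the token leaves a cell $(v',P)$ along the edge $(v',P)(v',j)$. Here $v,v'\in V$ are arbitrary. Charge these two events to the pairs $((v,P),\text{step})$ and $((v',P),\text{step})$ in question.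

Each pair (cell of $V\times\{A,B\}$, step) is charged at most once. Indeed, the cell is in at most one matching edge of that step, and this edge is of only one of the two kinds. An edge of the first kind brings only one token into the cell, and an edge of the second kind takes only one token out of it. There are $2\ell q$ tokens under consideration, so $4\ell q\le2|V|T=2(q+2\ell)T$. Since $q>4\ell^2$, we obtain
\[
T\ge\frac{2\ell q}{q+2\ell}=2\ell-\frac{4\ell^2}{q+2\ell}>2\ell-1 ,
\]
and $T\ge2\ell$ because $T$ is an integer. This completes the proof of Theorem~\ref{thm:asymp}. \qed

\begin{remark}
The two lower bounds show what is lost in passing to the product. The count above gives two hub uses per token, one on a clique edge and one on a leaf edge, and it does not matter which copies are used. The extra $\ell/2$ in Theorem~\ref{thm:single} comes from comparing the times at which two \emph{individual} leaves are touched. In the product the comparison would have to be made between two bins, and Lemma~\ref{lem:strips} shows that for bins the fillers increase the number of leaf touches only by a factor $1+1/K$.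
\end{remark}

\begin{thebibliography}{9}

\bibitem{acg}
Alon, Chung and Graham,
SIAM J. Discrete Math. 7 (1994).

\bibitem{mto}
\emph{Many-to-One Packet Routing via Matchings},
\url{https://carleton.ca/scs/wp-content/uploads/TR-96-19.pdf}.

\end{thebibliography}

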